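
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}

\title{The limit of the Lebesgue constants of Bochner--Riesz means\\ of multiple Fourier series}


\begin{abstract}
Let $\|L_N^{R_\alpha}\|$ be the norm on $L^1(\mathbf T^n)$, $n\ge2$, of the Bochner--Riesz means of order $\alpha$ of multiple Fourier series. For $0\le\alpha<\frac{n-1}2$ we prove that $\|L_N^{R_\alpha}\|N^{\alpha-\frac{n-1}2}$ converges as $N\to\infty$ through the positive reals, and that the limit is finite, strictly positive and given by an explicit formula: it is the mean absolute value of a lattice sum with independent random phases. The proof writes the kernel, by Poisson summation, as a finite sum of waves centered at lattice points plus a tail. The phases of the waves equidistribute, and the tail is small in $L^2$ because thin spherical shells contain few lattice points. The same method treats $L^p$ norms of the kernel and all $\alpha\ge0$.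
\end{abstract}

\section{The question and the answer}

\subsection{Lebesgue constants}
Let $n\ge 2$ and $\mathbf T^n=[-\pi,\pi)^n$. For $\alpha\ge0$ put $R_\alpha(\xi)=(1-|\xi|^2)_+^\alpha$; for $\alpha=0$ this is the indicator function of the unit ball, and its value on the sphere $|\xi|=1$ may be taken to be $0$ or $1$. The Bochner--Riesz means of $f\in L^1(\mathbf T^n)$, with Fourier coefficients $\hat f_k=(2\pi)^{-n}\int_{\mathbf T^n}f(x)e^{-ik\cdot x}dx$, are
\[
L_N^{R_\alpha}f(x)=\sum_{k\in\mathbb Z^n}R_\alpha(k/N)\,\hat f_k\,e^{ik\cdot x},\qquad N>0 .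
\]
This operator is convolution with $(2\pi)^{-n}K_N$, where
\[
K_N(x)=\sum_{k\in\mathbb Z^n}R_\alpha(k/N)\,e^{ik\cdot x}.
\]
Its norm on $L^1(\mathbf T^n)$, the \emph{Lebesgue constant}, is therefore
\[
\|L_N^{R_\alpha}\|=(2\pi)^{-n}\int_{\mathbf T^n}|K_N(x)|\,dx .
\]
(Young's inequality gives ``$\le$'', and applying the operator to a nonnegative approximate identity gives ``$\ge$''.) For $0\le\alpha<\frac{n-1}2$ it is known that
\[
C_1N^{\frac{n-1}2-\alpha}\le\|L_N^{R_\alpha}\|\le C_2N^{\frac{n-1}2-\alpha}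
\]
with constants $0<C_1<C_2$ depending only on $n$ and $\alpha$. The question, posed in \cite{LC}, is whether $\|L_N^{R_\alpha}\|N^{\alpha-\frac{n-1}2}$ has a limit. We answer it affirmatively; the two-sided bound is not used and comes out as a byproduct for large $N$.

\subsection{What one should expect}
Write
\[
\Phi(y)=\int_{\mathbb R^n}R_\alpha(\xi)e^{i\xi\cdot y}\,d\xi ,\qquad
\beta=\frac{n+1}2+\alpha,\qquad s=n-\beta=\frac{n-1}2-\alpha .
\]
At infinity the function $\Phi$ behaves like a spherical wave: for large $|y|$ it is $A|y|^{-\beta}\cos(|y|-\varphi)$ up to lower order, with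
\[
A=2^{\alpha+\frac{n+1}2}\pi^{\frac{n-1}2}\Gamma(\alpha+1),\qquad \varphi=\frac\pi4(n+1+2\alpha).
\]
Put $r_m(x)=|x+2\pi m|$ for $m\in\mathbb Z^n$. Formally, Poisson summation gives
\[
K_N(x)=\sum_{m}N^n\Phi\big(N(x+2\pi m)\big)\approx N^{s}\,A\sum_{m\in\mathbb Z^n}r_m(x)^{-\beta}\cos\big(Nr_m(x)-\varphi\big).
\]
This exhibits the order $N^s$ and suggests a limit. As $N$ grows, the phases $Nr_m(x)$ turn rapidly and at different rates for different $m$, so they should behave like independent random angles. Accordingly, let $(\theta_m)_{m\in\mathbb Z^n}$ be independent and uniformly distributed on $[0,2\pi]$, let $\mathbb E$ denote expectation, and define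
\[
G(x,\theta)=A\sum_{m\in\mathbb Z^n}r_m(x)^{-\beta}\cos\theta_m ,\qquad x\in\mathbf T^n\setminus\{0\}.
\]
One expects $N^{-s}\|K_N\|_1\to\int_{\mathbf T^n}\mathbb E|G|\,dx$.

Two features of the formal sum have to be taken seriously. First, the term $m=0$ is singular at $x=0$, and $|x|^{-\beta}$ is integrable on $\mathbf T^n$ exactly when $\beta<n$, that is, when $\alpha<\frac{n-1}2$. For $\alpha\ge\frac{n-1}2$ the behavior is different (Theorem~\ref{thm:p} below). Second, when $\beta<n$ the series $\sum_m r_m(x)^{-\beta}$ \emph{diverges}, so the formal sum has no absolutely convergent meaning and cannot be truncated by taking absolute values. But $2\beta=n+1+2\alpha>n$, so that $\sum_{m\ne0}r_m(x)^{-2\beta}$ converges, uniformly in $x\in\mathbf T^n$; recall that $r_m\ge\pi$ on $\mathbf T^n$ for $m\ne0$, because some coordinate of $x+2\pi m$ has absolute value at least $\pi$. Since the variables $\cos\theta_m$ are orthogonal with mean $0$ and variance $\frac12$, the series for $G$ converges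 in $L^2(d\theta)$ for each $x\neq0$, and the sum over $m\ne0$ converges in $L^2(dx\,d\theta)$. The tail of the formal series has to be controlled in $L^2$ as well, and this is the main difficulty.

\subsection{Results}
All $L^p(\mathbf T^n)$ norms are with respect to $dx$, and $N\to\infty$ runs through the positive reals. $J_\nu$ is the Bessel function of order $\nu$.

\begin{theorem}\label{thm:main}
If $0\le\alpha<\frac{n-1}2$, then
\begin{align*}
\lim_{N\to\infty}\|L_N^{R_\alpha}\|N^{\alpha-\frac{n-1}{2}}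
&=(2\pi)^{-n}\int_{\mathbf T^n}\mathbb E|G(x,\theta)|\,dx\\
&=\frac{2A}{\pi(2\pi)^n}\int_{\mathbf T^n}\int_0^\infty\frac{1-\prod_{m\in\mathbb Z^n}J_0\big(t|x+2\pi m|^{-\beta}\big)}{t^2}\,dt\,dx ,
\end{align*}
and this number lies in $(0,\infty)$.
\end{theorem}

For instance, for the circular partial sums in the plane ($n=2$, $\alpha=0$) we have $\beta=\frac32$, $A=2^{3/2}\pi^{1/2}$, and
\[
\lim_{N\to\infty} N^{-1/2}\|L_N^{R_0}\|=\frac{2^{3/2}\pi^{1/2}}{(2\pi)^{2}}\int_{\mathbf T^2}\mathbb E\Big|\sum_{m\in\mathbb Z^2}|x+2\pi m|^{-3/2}\cos\theta_m\Big|\,dx .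
\]

The proof works for $L^p$ norms, and its ingredients also settle the remaining values of $\alpha\ge0$. In part (iv) we include, as a converse, the case $\alpha<0$; there $R_\alpha(\xi)$ is $(1-|\xi|^2)^\alpha$ for $|\xi|<1$, is $0$ for $|\xi|>1$, and has any finite values on $|\xi|=1$.

\begin{theorem}\label{thm:p}
Let $\alpha\ge0$, $1\le p\le\infty$ and $p_c=\frac n\beta=\frac{2n}{n+1+2\alpha}$, so that $p_c<2$.
\begin{itemize}
\item[(i)] If $p<p_c$, then $N^{-s}\|K_N\|_p\to\big(\int_{\mathbf T^n}\mathbb E|G|^p\,dx\big)^{1/p}\in(0,\infty)$.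
\item[(ii)] If $p=p_c$, then $N^{-s}(\log N)^{-1/p}\|K_N\|_p\to A\big(|S^{n-1}|\,\frac1{2\pi}\int_0^{2\pi}|\cos t|^p\,dt\big)^{1/p}$.
\item[(iii)] If $p>p_c$, then $N^{-n+n/p}\|K_N\|_p\to\|\Phi\|_{L^p(\mathbb R^n)}$.
\item[(iv)] If instead $\alpha<0$, then $\limsup_{N\to\infty}N^{-\sigma}\|L_N^{R_\alpha}\|=\infty$ for every $\sigma\in\mathbb R$.
\end{itemize}
In particular, for $p=1$,
\[
\frac{\|L_N^{R_\alpha}\|}{\log N}\to\frac{4\,\Gamma(\frac{n+1}2)}{\pi^{3/2}\,\Gamma(\frac n2)}\quad\text{if }\alpha=\tfrac{n-1}2,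
\qquad
\|L_N^{R_\alpha}\|\to(2\pi)^{-n}\|\Phi\|_{L^1(\mathbb R^n)}\quad\text{if }\alpha>\tfrac{n-1}2 .
\]
\end{theorem}

Since $p_c>1$ exactly when $\alpha<\frac{n-1}2$, the first formula of Theorem~\ref{thm:main} is case (i) with $p=1$. In case (i) the norm comes from all of $\mathbf T^n$ and sees the whole lattice; in case (iii) it comes from $|x|\lesssim1/N$ and only the wave with $m=0$ matters; in case (ii) its $p$-th power is spread evenly over the dyadic scales of $|x|$ between $1/N$ and $1$.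

\subsection{Plan and conventions}
Section~\ref{sec:two} shows the equidistribution of phases for two lattice points in the plane. Section~\ref{sec:tools} collects the facts about $\Phi$ and about lattice points that we need, and splits $K_N$ into a finite sum of waves, those with $r_m\lesssim M$, and a tail. Section~\ref{sec:tail} shows that the tail is $O(N^sM^{-\frac12-\alpha})$ in $L^2$ for large $N$. Section~\ref{sec:equi} treats the finite sum for fixed $M$. Section~\ref{sec:sub} lets $M\to\infty$ and proves Theorem~\ref{thm:main} and part (i) of Theorem~\ref{thm:p}; Section~\ref{sec:rest} proves the rest.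

Throughout, $C$ denotes constants depending only on $n$, $\alpha$ and $p$; further dependence is shown by subscripts. The same applies to the constants implied in $O(\cdot)$, unless another dependence is stated.

\section{Two lattice points in the plane}\label{sec:two}

Let $n=2$, $e_1=(1,0)$, and consider the two distances $r_0(x)=|x|$ and $r_{e_1}(x)=|x+2\pi e_1|$. Let $D$ be a closed disk that does not meet the $x_1$-axis, and let $a,b$ be real-valued continuous functions on $D$. We claim that
\begin{equation}\label{eq:two}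
\int_D\big|a\cos(Nr_0)+b\cos(Nr_{e_1})\big|\,dx\;\longrightarrow\;\int_D\mathbb E\big|a\cos\theta_0+b\cos\theta_1\big|\,dx ,
\end{equation}
where $\theta_0,\theta_1$ are independent and uniform on $[0,2\pi]$.

Start with the square in place of the absolute value. Then
\begin{align*}
\big(a\cos(Nr_0)+b\cos(Nr_{e_1})\big)^2={}&\tfrac12(a^2+b^2)+\tfrac12a^2\cos(2Nr_0)+\tfrac12b^2\cos(2Nr_{e_1})\\
&+ab\cos\big(N(r_0+r_{e_1})\big)+ab\cos\big(N(r_0-r_{e_1})\big).
\end{align*}
The first term equals $\mathbb E(a\cos\theta_0+b\cos\theta_1)^2$. The others are oscillatory, with phases $2r_0$, $2r_{e_1}$, $r_0\pm r_{e_1}$, whose level curves are circles, ellipses and hyperbolas with foci $0$ and $-2\pi e_1$. None of these phases has a critical point on $D$. Indeed, $\nabla r_0$ and $\nabla r_{e_1}$ are the unit vectors pointing to $x$ from $0$ and from $-2\pi e_1$, and they are linearly independent because $x$ is not on the line through these two points. So $\nabla(q_0r_0+q_1r_{e_1})\ne0$ on $D$ for every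 $(q_0,q_1)\ne(0,0)$. Integration by parts gives $\int c\,e^{iN(q_0r_0+q_1r_{e_1})}dx=O_{c,q}(1/N)$ for $c\in C_c^\infty$ supported in the interior of $D$; since such $c$ are dense in $L^1(D)$, the integral tends to $0$ for every $c\in L^1(D)$. This proves the analogue of \eqref{eq:two} for squares.

The absolute value is no harder. The function $(x,\theta_0,\theta_1)\mapsto|a(x)\cos\theta_0+b(x)\cos\theta_1|$ is continuous on $D\times(\mathbb R/2\pi\mathbb Z)^2$, hence, by the Stone--Weierstrass theorem, a uniform limit of finite sums $\sum_q c_q(x)e^{i(q_0\theta_0+q_1\theta_1)}$ with $c_q$ continuous. After the substitution $\theta_0=Nr_0(x)$, $\theta_1=Nr_{e_1}(x)$, the integral over $D$ of every term with $q\ne0$ tends to $0$. The term with $q=0$ does not depend on $N$ and is the expectation of the sum. This gives \eqref{eq:two}.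

In general, critical points cannot be avoided. They already occur for two points, on the line that $D$ does not meet: $r_{e_1}+r_{-e_1}$ has zero gradient at every interior point of the segment joining $2\pi e_1$ to $-2\pi e_1$. And with more lattice points than dimensions the unit vectors $\nabla r_m(x)$ are linearly dependent at every $x$, so that linear independence is no longer available. For the argument it suffices that the critical set has measure zero, and Lemma~\ref{lem:osc} proves this using analyticity.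

Here the dimension matters. On the line, the segment between the two points covers the torus: for $n=1$ and $x\in(-\pi,\pi)$ we have $r_1(x)+r_{-1}(x)=4\pi$, and
\[
\int_{-\pi}^{\pi}\cos(Nr_1)\cos(Nr_{-1})\,dx=\pi\cos(4\pi N)+O(1/N)
\]
has no limit as $N\to\infty$ through the reals.

\section{Tools}\label{sec:tools}

For integrable $g$ on $\mathbb R^n$ write $\tilde g(x)=\int g(\xi)e^{i\xi\cdot x}\,d\xi$. The Poisson summation formula states that for every Schwartz function $g$
\begin{equation}\label{eq:poisson}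
\sum_{k\in\mathbb Z^n}g(k)e^{ik\cdot x}=\sum_{m\in\mathbb Z^n}\tilde g(x+2\pi m),\qquad x\in\mathbb R^n .
\end{equation}

\subsection{The kernel on $\mathbb R^n$}
Classically \cite[Ch.~IV, Thm.~4.15]{SW},
\[
\Phi(y)=2^\alpha\Gamma(\alpha+1)(2\pi)^{n/2}|y|^{-\frac n2-\alpha}J_{\frac n2+\alpha}(|y|).
\]
For $r\ge1$ the Bessel function satisfies $J_\nu(r)=\sqrt{2/(\pi r)}\,\cos(r-\frac{\nu\pi}2-\frac\pi4)+O_\nu(r^{-3/2})$. With $\nu=\frac n2+\alpha$, and since $\Phi$ is bounded,
\begin{equation}\label{eq:Phi}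
\Phi(y)=A|y|^{-\beta}\cos(|y|-\varphi)+O(|y|^{-\beta-1})\quad(|y|\ge1),\qquad |\Phi(y)|\le C(1+|y|)^{-\beta}\quad(y\in\mathbb R^n).
\end{equation}

\subsection{Lattice points in thin shells}
Let $Q(R)=\#\{k\in\mathbb Z^n:|k|\le R\}$, let $\omega_n$ be the volume of the unit ball, and for fixed $N$ put $d(\xi)=\big||\xi|-N\big|$.

A shell $\{d<\tau\}$ of small fixed width has volume of order $\tau N^{n-1}$, and we need to know that it contains no more than $C\tau N^{n-1}$ lattice points for large $N$, with $C$ independent of $\tau$. Comparing balls with unions of unit cubes gives $Q(R)=\omega_nR^n+O(R^{n-1})$, whose error swallows the main term when $\tau$ is small. An error $o(R^{n-1})$ is what is required. For $n=1$ it would be false, as $Q$ then jumps by $2$ at each positive integer.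

\begin{lemma}\label{lem:lattice}
As $R\to\infty$,
\begin{equation}\label{eq:Q}
Q(R)=\omega_nR^n+o(R^{n-1}).
\end{equation}
Moreover, for all $N\ge1$ and $r\ge0$,
\begin{equation}\label{eq:crude}
\#\{k\in\mathbb Z^n:d(k)\le r\}\le C(1+r)^nN^{n-1}.
\end{equation}
\end{lemma}

\begin{proof}
Let $0<\varepsilon\le1$, $R\ge2$, let $B_R$ be the closed ball of radius $R$ about $0$, and let $\rho_\varepsilon\ge0$ be a smooth function supported in $|\xi|\le\varepsilon$ with $\int\rho_\varepsilon=1$. Then
\[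
1_{B_{R-\varepsilon}}*\rho_\varepsilon\le1_{B_R}\le1_{B_{R+\varepsilon}}*\rho_\varepsilon .
\]
Sum this over $\mathbb Z^n$ and apply \eqref{eq:poisson} at $x=0$ to the two outer functions, which lie in $C_c^\infty$. With $R'=R\pm\varepsilon$, the term $m=0$ is $\omega_nR'^n$, which differs from $\omega_nR^n$ by at most $C\varepsilon R^{n-1}$. The term $m\neq0$ is $\widetilde{1_{B_{R'}}}(2\pi m)\,\tilde\rho_\varepsilon(2\pi m)$. By \eqref{eq:Phi} for $\alpha=0$, scaled by $R'\ge R/2$, and the rapid decay of $\tilde\rho_\varepsilon$, it is in absolute value at most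
\[
C_\varepsilon R^n(R|m|)^{-\frac{n+1}2}(1+|m|)^{-n}.
\]
The sum over $m\ne0$ is $O_\varepsilon(R^{\frac{n-1}2})=o(R^{n-1})$, because $n\ge2$. Hence $\limsup_{R\to\infty}R^{1-n}|Q(R)-\omega_nR^n|\le C\varepsilon$, and \eqref{eq:Q} follows on letting $\varepsilon\to0$.

For \eqref{eq:crude}, the unit cubes centered at the points counted have disjoint interiors and lie in $\{d\le r'\}$ with $r'=r+\sqrt n$. This set has volume at most $Cr'(N+r')^{n-1}\le C(1+r)^nN^{n-1}$, because $N\ge1$.
\end{proof}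

\subsection{Splitting the kernel}\label{sec:split}
We want to truncate the formal sum smoothly at $r_m\approx M$. Fix $\eta\in C_c^\infty(\mathbb R^n)$ with $0\le\eta\le1$, $\eta=1$ on $|x|\le1$ and $\eta=0$ on $|x|\ge2$. Let $h$ be the Schwartz function with $\tilde h=\eta$. Since $\eta=1$ near the origin, $\eta(0)=1$ and all derivatives of $\eta$ of positive order vanish at $0$, that is,
\begin{equation}\label{eq:moments}
\int h(\xi)\,d\xi=1,\qquad\int\xi^\gamma h(\xi)\,d\xi=0\quad\text{for every multi-index }\gamma\ne0 .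
\end{equation}
For real $M\ge1$ put $h_M(\xi)=M^nh(M\xi)$, so that $\widetilde{h_M}(x)=\eta(x/M)$. Let $\lambda_N(\xi)=R_\alpha(\xi/N)$; then $\widetilde{\lambda_N}(x)=N^n\Phi(Nx)$. The convolution $\lambda_N*h_M$ is a Schwartz function and $\widetilde{\lambda_N*h_M}(x)=N^n\Phi(Nx)\eta(x/M)$. By \eqref{eq:poisson},
\begin{equation}\label{eq:split}
K_N=P_{N,M}+T_{N,M},
\end{equation}
\[
P_{N,M}(x)=\sum_{m}N^n\Phi\big(N(x+2\pi m)\big)\,\eta\Big(\frac{x+2\pi m}M\Big),\qquad
T_{N,M}(x)=\sum_k\delta(k)e^{ik\cdot x},\qquad \delta=\lambda_N-\lambda_N*h_M .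
\]
For $x$ in a bounded set the sum defining $P_{N,M}$ is finite; the sum defining $T_{N,M}$ converges absolutely. The identity \eqref{eq:split} is exact: the irregularity of $\lambda_N$ at the sphere $|\xi|=N$ is entirely contained in $\delta$.

\section{The tail}\label{sec:tail}

On the frequency side the tail beyond distance $M$ is the difference between $\lambda_N$ and its average at scale $1/M$. The function $\lambda_N$ is smooth away from the sphere $|\xi|=N$, so $\delta$ should be concentrated on the shell $d\lesssim1/M$, where it has size at most of order $(MN)^{-\alpha}$. Lemma~\ref{lem:lattice} allows at most about $N^{n-1}/M$ lattice points there, and Parseval's identity then predicts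
\[
\|T_{N,M}\|_2^2\lesssim(MN)^{-2\alpha}\,N^{n-1}M^{-1}=N^{2s}M^{-1-2\alpha}.
\]

\begin{lemma}\label{lem:delta}
For every $L\ge0$ and all $N,M\ge1$, $\xi\in\mathbb R^n$,
\[
|\delta(\xi)|\le C_L(MN)^{-\alpha}(1+Md(\xi))^{-L}.
\]
\end{lemma}

\begin{proof}
Since $\int h_M=1$,
\begin{equation}\label{eq:delta}
\delta(\xi)=\int\big[\lambda_N(\xi)-\lambda_N(\xi-\zeta)\big]h_M(\zeta)\,d\zeta .
\end{equation}

\emph{The case $\alpha=0$.} If $|\zeta|<d(\xi)$, then $\xi$ and $\xi-\zeta$ lie strictly on the same side of the sphere and the bracket vanishes. So $|\delta(\xi)|\le\int_{|\zeta|\ge d(\xi)}|h_M|\le C_L(1+Md(\xi))^{-L}$.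

\emph{The case $\alpha>0$.} Now $\lambda_N$ is not constant inside the ball, and this is where the vanishing moments \eqref{eq:moments} are needed. Write $d=d(\xi)$. From $1-t^2\le2(1-t)$ for $0\le t\le1$ we get $\lambda_N\le(2d(\cdot)/N)^\alpha$ inside the ball, while $\lambda_N=0$ outside; since $d(\xi-\zeta)\le d+|\zeta|$,
\begin{equation}\label{eq:bracket}
|\lambda_N(\xi)-\lambda_N(\xi-\zeta)|\le CN^{-\alpha}(d+|\zeta|)^\alpha .
\end{equation}

If $d\le1/M$, then $|\delta(\xi)|\le CN^{-\alpha}\int(d+|\zeta|)^\alpha|h_M(\zeta)|\,d\zeta\le C(MN)^{-\alpha}$. This suffices, because $1+Md\le2$.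

Let $d>1/M$. By \eqref{eq:bracket}, the part $|\zeta|\ge d/2$ of \eqref{eq:delta} is at most
\[
CN^{-\alpha}\int_{|\zeta|\ge d/2}|\zeta|^\alpha|h_M(\zeta)|\,d\zeta
=C(MN)^{-\alpha}\int_{|u|\ge Md/2}|u|^\alpha|h(u)|\,du\le C_L(MN)^{-\alpha}(Md)^{-L}.
\]
Consider the part $|\zeta|<d/2$. If $|\xi|>N$, then $\xi$ and $\xi-\zeta$ both lie outside the closed ball $|\cdot|\le N$, and this part is $0$. There remains $|\xi|<N$, so $d=N-|\xi|\le N$.

We first bound derivatives of $\lambda_N$: at every point inside the ball, at distance $d$ from the sphere,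
\begin{equation}\label{eq:deriv}
|\partial^\gamma\lambda_N|\le C_\gamma N^{-\alpha}d^{\alpha-|\gamma|}.
\end{equation}
Put $g(\xi)=1-|\xi|^2/N^2$, so $\lambda_N=g^\alpha$ and $g\in[d/N,2d/N]$. The first derivatives of $g$ are $O(N^{-1})$, the second ones are $O(N^{-2})$, and the higher ones vanish. So $\partial^\gamma g^\alpha$ is a linear combination of products of $g^{\alpha-l}$ with $a$ first derivatives and $b$ second derivatives of $g$, where $a+b=l$ and $a+2b=|\gamma|$. Each product is
\[
O_\gamma\big((d/N)^{\alpha-l}N^{-a-2b}\big)=O_\gamma\big((d/N)^{\alpha-|\gamma|}N^{-|\gamma|}\big),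
\]
because $l\le|\gamma|$ and $d\le N$. This is \eqref{eq:deriv}.

Now fix an integer $J\ge\max(1,\alpha+L)$ depending only on $\alpha$ and $L$; the constants implied in $O(\cdot)$ in the rest of this proof may depend on $L$. Expand $\lambda_N(\xi-\zeta)$ in $\zeta$ by Taylor's formula to order $J$:
\[
\lambda_N(\xi-\zeta)-\lambda_N(\xi)=\sum_{1\le|\gamma|<J}\frac{(-\zeta)^\gamma}{\gamma!}\,\partial^\gamma\lambda_N(\xi)+E(\zeta).
\]
Since $|\zeta|<d/2$, the segment from $\xi$ to $\xi-\zeta$ lies inside the ball, at distances from the sphere in $[d/2,3d/2]$. By \eqref{eq:deriv}, $E(\zeta)=O(N^{-\alpha}d^{\alpha-J}|\zeta|^J)$, and the contribution of $E$ to \eqref{eq:delta} is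
\[
O\big(N^{-\alpha}d^{\alpha-J}M^{-J}\big)=O\big((MN)^{-\alpha}(Md)^{\alpha-J}\big)=O\big((MN)^{-\alpha}(Md)^{-L}\big).
\]
For $1\le|\gamma|<J$ the moments vanish over the whole space, so with $L'=\alpha+L$
\[
\Big|\int_{|\zeta|<d/2}\zeta^\gamma h_M\,d\zeta\Big|=\Big|\int_{|\zeta|\ge d/2}\zeta^\gamma h_M\,d\zeta\Big|=O\big(M^{-|\gamma|}(Md)^{-L'}\big) .
\]
With \eqref{eq:deriv}, these terms contribute $O\big((MN)^{-\alpha}(Md)^{\alpha-|\gamma|-L'}\big)=O\big((MN)^{-\alpha}(Md)^{-L}\big)$. Since $1+Md\le2Md$, the lemma follows.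
\end{proof}

\begin{proposition}\label{prop:tail}
For every $\alpha\ge0$ and $M\ge1$,
\[
\limsup_{N\to\infty}N^{-s}\|T_{N,M}\|_{L^2(\mathbf T^n)}\le C\,M^{-\frac12-\alpha},
\]
with $C$ independent of $M$.
\end{proposition}

\begin{proof}
Let $N\ge1$ and $a_j(N)=\#\{k\in\mathbb Z^n:\ j/M\le d(k)<(j+1)/M\}$ for $j\ge0$. By \eqref{eq:crude} with $r=(j+1)/M\le j+1$,
\begin{equation}\label{eq:aj1}
N^{1-n}a_j(N)\le C(j+2)^n .
\end{equation}
For fixed $j$ and $N>(j+1)/M$ we have $a_j(N)\le Q(N+\frac{j+1}M)-Q(N-\frac{j+1}M)$, so \eqref{eq:Q} gives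
\begin{equation}\label{eq:aj2}
\limsup_{N\to\infty}N^{1-n}a_j(N)\le C\,\frac{j+1}M .
\end{equation}
Apply Lemma~\ref{lem:delta} with $L=n+2$. Since $2s=n-1-2\alpha$,
\[
N^{-2s}\sum_k|\delta(k)|^2\le CM^{-2\alpha}\sum_{j\ge0}N^{1-n}a_j(N)(1+j)^{-2L}.
\]
By \eqref{eq:aj1} the terms on the right are at most $C(j+2)^n(1+j)^{-2L}$, which is summable. So the reverse Fatou lemma allows us to take the $\limsup$ term by term, and \eqref{eq:aj2} gives
\[
\limsup_{N\to\infty}N^{-2s}\sum_k|\delta(k)|^2\le CM^{-1-2\alpha}\sum_{j\ge0}(1+j)^{1-2L}\le CM^{-1-2\alpha}.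
\]
Parseval's identity $\|T_{N,M}\|_2^2=(2\pi)^n\sum_k|\delta(k)|^2$ completes the proof.
\end{proof}

\section{The finite sum of waves}\label{sec:equi}

Throughout this section $M\ge1$ is fixed and $1\le p<p_c$, that is, $\beta p<n$. Let $S=S_M$ be the finite set of $m\in\mathbb Z^n$ such that $r_m(x)<2M$ for some $x\in[-\pi,\pi]^n$. Put
\[
G_M(x,\theta)=A\sum_{m\in S}\eta\Big(\frac{x+2\pi m}M\Big)r_m(x)^{-\beta}\cos\theta_m,\qquad
F_{N,M}(x)=G_M\big(x,(Nr_m(x)-\varphi)_{m\in S}\big).
\]

\begin{lemma}\label{lem:PF}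
$\|N^{-s}P_{N,M}-F_{N,M}\|_{L^p(\mathbf T^n)}\to0$ as $N\to\infty$.
\end{lemma}

\begin{proof}
Since $n-s=\beta$, we have to compare $N^\beta\Phi(Ny)$ with $A|y|^{-\beta}\cos(N|y|-\varphi)$ for $y=x+2\pi m$, $m\in S$. By \eqref{eq:Phi} the difference is $O(N^{-1}|y|^{-\beta-1})$ if $N|y|\ge1$. It is always $O(|y|^{-\beta})$, which is at most $O(N^{-1}|y|^{-\beta-1})$ if $N|y|<1$. So it is $O\big(\min(|y|^{-\beta},N^{-1}|y|^{-\beta-1})\big)$ for all $y\ne0$. For $m\ne0$ and $x\in\mathbf T^n$ we have $|y|\ge\pi$, so these finitely many terms contribute $O_M(1/N)$. The term $m=0$ tends to $0$ for every $x\ne0$ and is dominated by $C|x|^{-\beta}$, whose $p$-th power is integrable on $\mathbf T^n$ because $\beta p<n$. Dominated convergence finishes the proof.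
\end{proof}

The next lemma is the equidistribution statement. As in Section~\ref{sec:two}, we need that no nontrivial integer combination of the $r_m$ is stationary on a set of positive measure. For two points this was linear independence of two vectors; in general we use that the $r_m$ are analytic and that each has a singularity which the others cannot cancel.

\begin{lemma}\label{lem:osc}
For $0\ne q\in\mathbb Z^S$ put $\Psi_q(x)=\sum_{m\in S}q_mr_m(x)$. For every $c\in L^1(\mathbb R^n)$,
\[
\int_{\mathbb R^n}c(x)e^{iN\Psi_q(x)}\,dx\to0\qquad(N\to\infty).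
\]
\end{lemma}

\begin{proof}
The set $U=\mathbb R^n\setminus\{-2\pi m:m\in S\}$ is open and, since $n\ge2$, connected, and $\Psi_q$ is real-analytic on $U$. Suppose $\nabla\Psi_q\equiv0$ on $U$. Then $\Psi_q$ is constant on $U$ and, being continuous, on $\mathbb R^n$. Choose $m_0$ with $q_{m_0}\ne0$. Near the point $-2\pi m_0$ all $r_m$ with $m\ne m_0$, $m\in S$, are smooth, hence so is $r_{m_0}(x)=|x+2\pi m_0|$; but this function is not differentiable at $-2\pi m_0$, a contradiction.

So $|\nabla\Psi_q|^2$ is a real-analytic function on the connected open set $U$ that does not vanish identically. Its zero set $Z$ is relatively closed in $U$ and has Lebesgue measure zero \cite{KP}. If $c\in C_c^\infty(U\setminus Z)$, then $v=c\,\nabla\Psi_q/|\nabla\Psi_q|^2$ is a smooth compactly supported vector field, and integrating by parts we get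
\[
\int c\,e^{iN\Psi_q}\,dx=\frac1{iN}\int v\cdot\nabla\big(e^{iN\Psi_q}\big)\,dx=-\frac1{iN}\int e^{iN\Psi_q}\operatorname{div}v\,dx=O_{c,q}(1/N).
\]
Since $U\setminus Z$ is open and of full measure, $C_c^\infty(U\setminus Z)$ is dense in $L^1(\mathbb R^n)$. Replacing $c$ by $c'$ changes the integral by at most $\|c-c'\|_1$, uniformly in $N$, and the general case follows.
\end{proof}

\begin{proposition}\label{prop:equi}
As $N\to\infty$,
\[
\|F_{N,M}\|_{L^p(\mathbf T^n)}\to\ell_M:=\Big(\int_{\mathbf T^n}\mathbb E|G_M(x,\theta)|^p\,dx\Big)^{1/p}<\infty .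
\]
\end{proposition}

\begin{proof}
We have $|G_M(x,\theta)|\le C_M|x|^{-\beta}$ for $x\in\mathbf T^n\setminus\{0\}$, because $r_m\ge\pi$ for $m\ne0$; so $\ell_M<\infty$ by $\beta p<n$. For $0<r<\pi$ let $X_r=\{x\in[-\pi,\pi]^n:|x|\ge r\}$. On the compact space $X_r\times(\mathbb R/2\pi\mathbb Z)^S$ the function $|G_M|^p$ is continuous. The finite sums
\[
\sum_qc_q(x)e^{iq\cdot\theta},\qquad c_q\in C(X_r),\ q\in\mathbb Z^S,
\]
form an algebra that contains the constants, is closed under conjugation and separates points. By the Stone--Weierstrass theorem $|G_M|^p$ is a uniform limit of such sums. Substitute $\theta_m=Nr_m(x)-\varphi$ into a sum of this kind and integrate over $X_r$. The term with index $q\ne0$ becomes a unimodular constant times $\int_{X_r}c_qe^{iN\Psi_q}dx$, which tends to $0$ by Lemma~\ref{lem:osc} applied to $c_q1_{X_r}$. The term $q=0$ is $\int_{X_r}c_0\,dx$, and $c_0(x)$ is the expectation of the sum over independent uniform $\theta_m$. The approximation being uniform,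
\[
\int_{X_r}|F_{N,M}|^p\,dx\to\int_{X_r}\mathbb E|G_M|^p\,dx .
\]
On $|x|<r$ both $|F_{N,M}|^p$ and $\mathbb E|G_M|^p$ are at most $C_M|x|^{-\beta p}$, whose integral over $|x|<r$ does not depend on $N$ and tends to $0$ as $r\to0$. Since $X_r\cup\{|x|<r\}$ is $\mathbf T^n$ up to a null set, this proves the proposition.
\end{proof}

\section{The subcritical range}\label{sec:sub}

\subsection{Proof of Theorem~\ref{thm:p}(i)}
Let $1\le p<p_c$ and put $\ell=\big(\int_{\mathbf T^n}\mathbb E|G|^p\,dx\big)^{1/p}$, the norm of $G$ in $L^p(dx\,d\theta)$; likewise $\ell_M$ is the norm of $G_M$.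

\emph{The truncated model is close to the full one.} In $G-G_M$ the $m$-th term carries the coefficient $1-\eta((x+2\pi m)/M)\in[0,1]$, which vanishes unless $r_m(x)>M$. (For $m\notin S$ this coefficient is $1$ on $\mathbf T^n$, since $r_m\ge2M$ there.) By orthogonality, for $x\in\mathbf T^n\setminus\{0\}$,
\[
\mathbb E|G-G_M|^2\le\frac{A^2}2\sum_{m:\,r_m(x)\ge M}r_m(x)^{-2\beta}\le C\sum_{i\ge0}(2^iM)^{n}(2^iM)^{-2\beta}\le CM^{n-2\beta}=CM^{-1-2\alpha}.
\]
Here we used that at most $C(2^iM)^n$ indices $m$ satisfy $2^iM\le r_m(x)<2^{i+1}M$, as $M\ge1$, and that $2\beta>n$. Since $p<2$, $\mathbb E|G-G_M|^p\le(\mathbb E|G-G_M|^2)^{p/2}$, and we obtain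
\begin{equation}\label{eq:ell}
\|G-G_M\|_{L^p(dx\,d\theta)}\le CM^{-\frac12-\alpha}.
\end{equation}
As $\ell_M<\infty$, it follows that $\ell<\infty$ and $|\ell-\ell_M|\le CM^{-\frac12-\alpha}$. The bound \eqref{eq:ell} is the counterpart, for the random model, of Proposition~\ref{prop:tail}.

\emph{Convergence.} Since $p<2$ and $\mathbf T^n$ has finite measure, $\|T_{N,M}\|_p\le C\|T_{N,M}\|_2$. For every $M\ge1$, \eqref{eq:split} gives
\[
\big|N^{-s}\|K_N\|_p-\ell\big|\le CN^{-s}\|T_{N,M}\|_2+\|N^{-s}P_{N,M}-F_{N,M}\|_p+\big|\|F_{N,M}\|_p-\ell_M\big|+|\ell_M-\ell| .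
\]
Let $N\to\infty$ with $M$ fixed. By Proposition~\ref{prop:tail}, Lemma~\ref{lem:PF}, Proposition~\ref{prop:equi} and \eqref{eq:ell},
\[
\limsup_{N\to\infty}\big|N^{-s}\|K_N\|_p-\ell\big|\le CM^{-\frac12-\alpha}.
\]
Since $M$ is arbitrary, $N^{-s}\|K_N\|_p\to\ell$.

\emph{Positivity.} For fixed $x\in\mathbf T^n\setminus\{0\}$ write $G=A|x|^{-\beta}\cos\theta_0+Y$, where $Y$ is the sum over $m\ne0$. It is independent of $\theta_0$, square integrable, and has mean $0$. Jensen's inequality for the expectation over $(\theta_m)_{m\neq0}$ gives $\mathbb E|G|^p\ge A^p|x|^{-\beta p}\,\mathbb E|\cos\theta_0|^p>0$. Hence $\ell>0$. \qed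

\subsection{Proof of Theorem~\ref{thm:main}}
Let $0\le\alpha<\frac{n-1}2$. Then $p=1<p_c$, and Theorem~\ref{thm:p}(i) together with $\|L_N^{R_\alpha}\|=(2\pi)^{-n}\|K_N\|_1$ and $s=\frac{n-1}2-\alpha$ gives the existence of the limit, the first formula, and that the limit lies in $(0,\infty)$. It remains to compute $\mathbb E|G|$ for fixed $x\in\mathbf T^n\setminus\{0\}$.

From $\int_0^\infty(1-\cos u)u^{-2}\,du=\frac\pi2$ we have
\begin{equation}\label{eq:abs}
|y|=\frac2\pi\int_0^\infty\frac{1-\cos ty}{t^2}\,dt ,\qquad y\in\mathbb R,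
\end{equation}
so it suffices to know the characteristic function of $G$. Since $\mathbb E\,e^{ia\cos\theta_m}=J_0(a)$ and the $\theta_m$ are independent, a finite partial sum of $G$ has the characteristic function $\prod J_0(tAr_m(x)^{-\beta})$, the product being over the corresponding $m$. The partial sums converge to $G$ in $L^2(d\theta)$, and $|e^{ita}-e^{itb}|\le|t||a-b|$, so their characteristic functions converge to that of $G$. The infinite product converges absolutely because $1-J_0(u)=O(u^2)$ and $\sum_mr_m(x)^{-2\beta}<\infty$. Hence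
\[
\mathbb E\,e^{itG}=\prod_{m\in\mathbb Z^n}J_0\big(tAr_m(x)^{-\beta}\big).
\]
The right side is real, so it equals $\mathbb E\cos(tG)$. By \eqref{eq:abs}, Tonelli's theorem and the substitution $t\mapsto t/A$,
\[
\mathbb E|G|=\frac2\pi\int_0^\infty\frac{1-\mathbb E\cos(tG)}{t^2}\,dt=\frac{2A}\pi\int_0^\infty\frac{1-\prod_mJ_0\big(tr_m(x)^{-\beta}\big)}{t^2}\,dt .
\]
Integrating over $\mathbf T^n$ and multiplying by $(2\pi)^{-n}$ gives the second formula. \qed

\section{The critical and supercritical ranges, and $\alpha<0$}\label{sec:rest}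

For $\alpha\ge0$ and $p\ge p_c$ the wave with $m=0$ dominates and no limit in $M$ is needed: take $M=1$. For $x\in\mathbf T^n$ and $m\ne0$ we have $r_m(x)\ge\pi>2$, so $P_{N,1}(x)=N^n\Phi(Nx)\eta(x)$ on $\mathbf T^n$, and $\eta$ is supported in $|x|\le2<\pi$. Hence
\begin{equation}\label{eq:P1}
\|P_{N,1}\|_p^p=N^{np-n}\int_{\mathbb R^n}|\Phi(y)|^p\,\eta(y/N)^p\,dy\qquad(p<\infty),
\end{equation}
while $\|T_{N,1}\|_2=O(N^s)$ by Proposition~\ref{prop:tail}.

\begin{proof}[Proof of Theorem~\ref{thm:p}\textup{(iii)}]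
Here $\beta p>n$. Let first $p<\infty$. By \eqref{eq:Phi}, $\Phi\in L^p(\mathbb R^n)$, and dominated convergence in \eqref{eq:P1} gives $N^{-n+n/p}\|P_{N,1}\|_p\to\|\Phi\|_p$. We have to show that $\|T_{N,1}\|_p=o(N^{n-n/p})$.

If $p\le2$, then $\|T_{N,1}\|_p\le C\|T_{N,1}\|_2=O(N^s)$, and $s=n-\beta<n-\frac np$.

If $2<p<\infty$, then $\|T_{N,1}\|_\infty\le\|K_N\|_\infty+\|P_{N,1}\|_\infty=O(N^n)$, because $K_N$ has $O(N^n)$ terms, each bounded by $1$, and $\Phi$ is bounded. Therefore
\[
\|T_{N,1}\|_p^p\le\|T_{N,1}\|_\infty^{p-2}\|T_{N,1}\|_2^2=O\big(N^{n(p-2)+2s}\big)=O\big(N^{np-n-1-2\alpha}\big)=o(N^{np-n}).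
\]

If $p=\infty$, then, since $R_\alpha\ge0$, both $|K_N|$ and $|\Phi|$ are maximal at $0$. By convergence of Riemann sums,
\[
N^{-n}\|K_N\|_\infty=N^{-n}K_N(0)=N^{-n}\sum_kR_\alpha(k/N)\to\int_{\mathbb R^n}R_\alpha(\xi)\,d\xi=\Phi(0)=\|\Phi\|_\infty .\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:p}\textup{(ii)}]
Here $\beta p=n$, $1\le p<2$, and $np-n=sp$, so $N^{-s}\|P_{N,1}\|_p$ is the $p$-th root of the integral in \eqref{eq:P1}. By \eqref{eq:Phi} and $\big||a|^p-|b|^p\big|\le p|a-b|(|a|^{p-1}+|b|^{p-1})$,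
\[
|\Phi(y)|^p=A^p|y|^{-n}|\cos(|y|-\varphi)|^p+O(|y|^{-n-1})\qquad(|y|\ge1).
\]
The regions $|y|\le1$ and $N\le|y|\le2N$ contribute $O(1)$ to the integral, as does the error term. In polar coordinates,
\[
\int_{\mathbb R^n}|\Phi(y)|^p\eta(y/N)^p\,dy=A^p|S^{n-1}|\int_1^N|\cos(r-\varphi)|^p\,\frac{dr}r+O(1)
=A^p|S^{n-1}|\,\mu_p\log N+O(1),
\]
where $\mu_p=\frac1{2\pi}\int_0^{2\pi}|\cos t|^p\,dt$; the last step holds because $|\cos(r-\varphi)|^p-\mu_p$ is periodic with mean $0$, so it has a bounded primitive and its integral against $dr/r$ is $O(1)$ by parts. Thus $N^{-s}(\log N)^{-1/p}\|P_{N,1}\|_p\to A(|S^{n-1}|\mu_p)^{1/p}$, while $N^{-s}\|T_{N,1}\|_p\le CN^{-s}\|T_{N,1}\|_2=O(1)$. This proves (ii).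
\end{proof}

\begin{proof}[Proof of the special cases $p=1$]
If $\alpha>\frac{n-1}2$, then $p_c<1$ and (iii) with $p=1$ gives $\|L_N^{R_\alpha}\|\to(2\pi)^{-n}\|\Phi\|_1$. If $\alpha=\frac{n-1}2$, then $p_c=1$ and $s=0$, and in (ii) we have $A=2^n\pi^{\frac{n-1}2}\Gamma(\frac{n+1}2)$, $|S^{n-1}|=2\pi^{n/2}/\Gamma(\frac n2)$ and $\mu_1=\frac2\pi$, so
\[
\frac{\|L_N^{R_\alpha}\|}{\log N}\to(2\pi)^{-n}\cdot2^n\pi^{\frac{n-1}2}\Gamma\Big(\frac{n+1}2\Big)\cdot\frac{2\pi^{n/2}}{\Gamma(\frac n2)}\cdot\frac2\pi=\frac{4\,\Gamma(\frac{n+1}2)}{\pi^{3/2}\,\Gamma(\frac n2)} .\qedhere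
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:p}\textup{(iv)}]
Let $\alpha<0$ and $k\in\mathbb Z^n\setminus\{0\}$. Applying $L_N^{R_\alpha}$ to $e^{ik\cdot x}$ gives, for $N>|k|$,
\[
\|L_N^{R_\alpha}\|\ge R_\alpha(k/N)=\big(1-|k|^2/N^2\big)^\alpha .
\]
As $N\downarrow|k|$ the right side tends to $\infty$, while $N^{-\sigma}$ stays bounded away from $0$. So $N^{-\sigma}\|L_N^{R_\alpha}\|$ is unbounded on every interval $(|k|,|k|+1)$. Since $|k|$ can be arbitrarily large, $\limsup_{N\to\infty}N^{-\sigma}\|L_N^{R_\alpha}\|=\infty$ for every $\sigma\in\mathbb R$.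
\end{proof}

\begin{thebibliography}{9}
\bibitem{LC} \emph{Lebesgue Constants of Multiple Fourier Series}, \texttt{http://web.math.rochester.edu/ojac/vol1/liflyand\_2006.pdf}.
\bibitem{SW} Stein and Weiss, \emph{Introduction to Fourier Analysis on Euclidean Spaces}.
\bibitem{KP} Krantz and Parks, \emph{A Primer of Real Analytic Functions}.
\end{thebibliography}

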